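# Steiner trees in rectilinear space: spines with arms that beat the cross-polytope

## 1. Sixteen points along a spine in $\mathbb R^4$

Measure length in $\mathbb R^4$ by $\|x\|_1=\sum_i|x_i|$. Write points as $(x,f,a,b)$ and take the following sixteen points, sorted by first coordinate.

| $x$ | points |
|---|---|
| $-1$ | $(-1,0,0,0)$ |
| $0$ | $(0,0,\pm1,0),\ (0,0,0,\pm1),\ (0,-1,0,0)$ |
| $\tfrac12$ | $(\tfrac12,\tfrac12,0,0)$ |
| $1$ | $(1,0,\tfrac12,-\tfrac12),\ (1,0,-\tfrac12,\tfrac12)$ |
| $\tfrac32$ | $(\tfrac32,-\tfrac12,0,0)$ |
| $2$ | $(2,0,\pm1,0),\ (2,0,0,\pm1),\ (2,1,0,0)$ |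
| $3$ | $(3,0,0,0)$ |

There is a cheap way to connect them. Draw the *spine*, the segment from $(0,0,0,0)$ to $(2,0,0,0)$, and join every point to the spine by an *arm*. A point with $0\le x\le 2$ is joined to $(x,0,0,0)$, and the two extreme points are joined to the ends of the spine. The spine has length $2$; the twelve points at $x\in\{-1,0,2,3\}$ have arms of length $1$; the two points at $x=1$ also have arms of length $1$; the two points at $x=\frac12,\frac32$ have arms of length $\frac12$. The total is
$$2+12+2+1=17 .$$

On the other hand, any two of the sixteen points are at distance at least $2$. We prove this in Section 5, but test a few tight pairs now: from $(0,0,1,0)$ to $(1,0,\frac12,-\frac12)$ the distance is $1+\frac12+\frac12=2$; from $(\frac12,\frac12,0,0)$ to $(2,1,0,0)$ it is $\frac32+\frac12=2$; from $(0,-1,0,0)$ to $(\frac12,\frac12,0,0)$ it is $\frac12+\frac32=2$. So if we connect the sixteen points using only edges between them, we need $15$ edges of length at least $2$, hence total length at least $30$.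

Allowing extra branch points therefore reduces the length to at most a fraction $\frac{17}{30}$. What this is for: a conjecture of Graham and Hwang says that in $\mathbb R^4$ the fraction can never be below $\frac47$. Since $17\cdot7=119<120=30\cdot4$, the sixteen points refute it.

## 2. The Steiner ratio and the Graham–Hwang conjecture

Let $\mathbb L_1^d$ be $\mathbb R^d$ with the rectilinear norm $\|x\|_1=\sum_{i=1}^d|x_i|$. A network is a finite connected graph whose vertices are placed in $\mathbb R^d$; an edge $uv$ has length $\|u-v\|_1$, and $L(\cdot)$ is total length. The points of the given finite set $N$ are called *terminals*.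

**Definition (SMT).** A Steiner Minimal Tree for $N$ is a shortest network whose vertices include $N$; further vertices (Steiner points) anywhere in $\mathbb R^d$ are allowed.

**Definition (MST).** A Minimum Spanning Tree for $N$ is a shortest tree whose vertex set is exactly $N$.

**Definition (Steiner ratio).**
$$m(d,1)=\inf\left\{\frac{L(\text{SMT for }N)}{L(\text{MST for }N)}: N\subseteq\mathbb R^d\text{ finite, with at least two distinct points}\right\}.$$

To bound $m(d,1)$ from above we need one set $N$, a lower bound for its MST, and *some* network connecting it, because $L(\mathrm{SMT})\le L(T)$ for every network $T$ containing $N$.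

**Example: the line.** For $d=1$ let $a,b$ be the least and greatest points of $N$. Any network containing $N$ covers $[a,b]$, so has length at least $b-a$, and the path through consecutive points of $N$ has exactly this length. So $m(1,1)=1$.

**Example: the cross-polytope.** Let $N=\{\pm e_1,\dots,\pm e_d\}$. Any two of these $2d$ points are at distance exactly $2$, so $L(\mathrm{MST})=2(2d-1)$. The star with center $0$ has length $2d$. Nothing is shorter: the length of a network is the sum over $i$ of the lengths of its projections to the $i$-th axis (counted edge by edge), and each projection is connected and contains $\pm1$, hence contributes at least $2$. So the ratio of this set is exactly $\frac{d}{2d-1}$, and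
$$m(d,1)\le\frac d{2d-1}.\tag{1}$$

For $d=1$ equality holds, by the first example. In the plane the cross-polytope gives $\frac46=\frac23$, and Hwang proved $m(2,1)=\frac23$, so equality holds for $d=2$ as well. Conjecture 3.3.2 in "The Steiner Ratio" (http://stubber.math-inf.uni-greifswald.de/biomathematik/cieslik/massey.pdf), due to Graham and Hwang, says that equality always holds in (1). We prove the following.

**Theorem 1.** For all integers $d\ge4$, $K\ge1$ there is a set $N_{d,K}\subset\mathbb R^d$ of $(3d-4)K+2d$ points with
$$\frac{L(\mathrm{SMT})}{L(\mathrm{MST})}\le\frac{(3d-3)K+2d}{2[(3d-4)K+2d-1]}<\frac d{2d-1}.$$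
Hence $m(d,1)\le\frac{3(d-1)}{2(3d-4)}<\frac d{2d-1}$ for every $d\ge4$. In particular the conjecture is false; for example $m(4,1)\le\frac9{16}<\frac47$.

**Theorem 2.** For integers $J,r\ge1$ and $d\ge1+r4^J+2^{J-1}$,
$$m(d,1)\le\frac12+\frac1{2[(J+2)\,r\,4^J+2^J]}.$$
Consequently $\limsup_{d\to\infty}\big(m(d,1)-\frac12\big)\,d\log_2d\le1$, whereas the conjecture predicts $m(d,1)-\frac12=\frac1{2(2d-1)}$. So the conjectured excess over $\frac12$ is too large by an unbounded factor.

**Theorem 3.** If $N\subset\mathbb R^d$ has $n\ge2$ points with pairwise $\|\cdot\|_1$-distances $\ge\delta>0$, then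
$$L(\mathrm{SMT}\text{ for }N)\ge\Big(\frac12+\frac1{16d\ln(2d)+4}\Big)\,\delta\,(n-1).$$

Theorem 3 limits the method. The first two theorems use sets with pairwise distances at least $\delta=2$ and bound the MST below by $\delta(n-1)$; Theorem 3 says that no argument of this shape can beat the order $\frac12+\Theta\big(\frac1{d\log d}\big)$, which Theorem 2 attains. It is not a lower bound for $m(d,1)$ over all sets. As for dimensions: equality holds in (1) for $d=1,2$ and fails for all $d\ge4$; the case $d=3$ is not decided here.

## 3. Agreement, the spacing rule, and the price of a spine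

**Definition (agreement).** For $u,u'\in\mathbb R^d$ put
$$\operatorname{ag}(u,u')=\sum_{i:\,u_iu'_i>0}\min(|u_i|,|u'_i|).$$

For example, $\operatorname{ag}\big((1,0),(\frac12,-\frac12)\big)=\frac12$, while $\operatorname{ag}\big((\frac12,-\frac12),(-\frac12,\frac12)\big)=0$ because the signs are opposite in both places. We claim
$$\|u-u'\|_1=\|u\|_1+\|u'\|_1-2\operatorname{ag}(u,u'),\qquad\operatorname{ag}(u,u')\le\min(\|u\|_1,\|u'\|_1).\tag{2}$$
Indeed, for real $a,b$ we have $|a-b|=|a|+|b|-2\min(|a|,|b|)$ if $ab>0$, and $|a-b|=|a|+|b|$ otherwise; sum over coordinates. The inequality is clear term by term.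

Now fix a coordinate vector $e_0$, the direction of the spine. In the constructions every terminal has the form $w=xe_0+u$ with $u\perp e_0$ and $\|u\|_1=1-\alpha$, $\alpha\in[0,1]$. Think of $x$ as the *station*, $u$ as the arm, and $\alpha$ as the amount by which the arm is shorter than $1$. By (2),
$$\|w-w'\|_1=|x-x'|+2-\alpha-\alpha'-2\operatorname{ag}(u,u'),$$
so we get the spacing rule
$$\|w-w'\|_1\ge2\iff|x-x'|\ge\alpha+\alpha'+2\operatorname{ag}(u,u').\tag{3}$$
Since $2\operatorname{ag}(u,u')\le\|u\|_1+\|u'\|_1=2-\alpha-\alpha'$, the right side of (3) is at most $2$. So (3) holds automatically when $|x-x'|\ge2$.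

Next, bookkeeping. Let $N$ have $n$ points with pairwise distances at least $2$, so $L(\mathrm{MST})\ge2(n-1)$, and let a network of length $n+\ell$ contain $N$. Then
$$\frac{L(\mathrm{SMT})}{L(\mathrm{MST})}\le\frac{n+\ell}{2(n-1)}=\frac12+\frac{\ell+1}{2(n-1)}.\tag{4}$$
Since $\frac d{2d-1}=\frac12+\frac1{2(2d-1)}$, the middle quantity of (4) is below $\frac d{2d-1}$ exactly when $n-1>(2d-1)(\ell+1)$, that is, when
$$n>2d+(2d-1)\ell.\tag{5}$$
The cross-polytope has $n=2d$, $\ell=0$, and gives equality. To win, each unit of excess length $\ell$ must bring in more than $2d-1$ new terminals. The sixteen points have $d=4$, $\ell=17-16=1$, and (5) reads $16>15$.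

## 4. Stacking cross-polytopes, and why it loses

The obvious thing to try is a row of stars. Let $e_1,\dots,e_{d-1}$ be the coordinate vectors other than $e_0$ ($d\ge2$), and at the stations $x=0,2,\dots,2K$ place all $xe_0\pm e_i$, closing the ends with $-e_0$ and $(2K+1)e_0$. The rule (3) holds: at one station $\operatorname{ag}=0$; different stations of this kind are at least $2$ apart; an end point ($u=0$, $\alpha=1$) is at station distance $1$ from the nearest star, where $\alpha+\alpha'=1$. We have $n=2(d-1)K+2d$ terminals, and all arms have length $1$ while the spine has length $2K$, so $\ell=2K$. Condition (5) would require $2(d-1)K>(4d-2)K$, which is false. Each new star brings $2d-2$ terminals but costs $2$ units of spine, which is worth $4d-2$ terminals.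

One can use the room at the odd stations. At $x=1$, rule (3) against the stars at $0$ and $2$ demands only $\operatorname{ag}\le\frac12$ for arms of length $1$, that is, all entries of the arm have modulus at most $\frac12$. For $d\ge3$ the vectors $\frac12(e_i-e_{i+1})$, indices cyclic mod $d-1$, do this, and their pairwise agreements vanish. This gives $d-1$ extra terminals per odd station. One cannot have more arms of length $1$ there: two terminals at the same station need $\operatorname{ag}=0$, so each of the $2(d-1)$ signed coordinates is used by at most one of them, with amount at most $\frac12$, for a total length of at most $d-1$. Now $n=3(d-1)K+2d$, still $\ell=2K$, and (5) would require $3d-3>4d-2$. It fails for every $d$.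

So the spine is the obstacle: it costs $2$ per period, and full arms do nothing to repay it. What repays it is an arm that is *shorter* than $1$. A terminal with arm length $1-\alpha$ counts fully in $n$ but adds only $1-\alpha$ to the length, so it lowers $\ell$ by $\alpha$. Rule (3) makes such terminals keep away from everything by an amount depending on $\alpha$, but if their arms use a coordinate of their own, $f$, they agree with almost nothing. At stations $\frac12$ and $\frac32$, put arms $+\frac12f$ and $-\frac12f$ with $\alpha=\frac12$. They repay $1$ of the $2$ units of spine. We give up one coordinate for the stars, so per period there are $3(d-2)+2=3d-4$ terminals for $\ell=1$, and (5) becomes $3d-4>2d-1$, that is, $d>3$.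

## 5. The sets $N_{d,K}$ and the disproof for $d\ge4$

Let $d\ge4$, $m=d-2\ge2$, and name the coordinate vectors $e_0,f,e_1,\dots,e_m$, with the indices of $e_1,\dots,e_m$ taken cyclically mod $m$. The set $N_{d,K}$ consists of:

* $S_k$ for $0\le k\le K$: the points $2ke_0\pm e_i$, $1\le i\le m$. In addition $S_0$ contains $-f$ and $S_K$ contains $2Ke_0+f$. Here $\alpha=0$.
* $C_k$ for $0\le k<K$: the points $(2k+1)e_0+\frac12(e_i-e_{i+1})$, $1\le i\le m$. Here $\alpha=0$.
* $D_k^{\pm}$ for $0\le k<K$: $D_k^+=(2k+\frac12)e_0+\frac12f$ and $D_k^-=(2k+\frac32)e_0-\frac12f$. Here $\alpha=\frac12$.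
* $E^-=-e_0$ and $E^+=(2K+1)e_0$. Here $u=0$ and $\alpha=1$.

For $d=4$, $K=1$ these are the sixteen points of Section 1.

**Step 1: all pairwise distances are at least $2$.** This step makes the MST expensive. We check (3) for pairs with $|x-x'|<2$. The stations lie in $\frac12\mathbb Z$: even integers for $S$, odd integers in $[1,2K-1]$ for $C$, half-odd numbers for $D$, and $-1$, $2K+1$ for $E^\pm$. So $|x-x'|\in\{0,\frac12,1,\frac32\}$.

* $|x-x'|=0$. The two points lie in the same $S_k$ or the same $C_k$, since the stations of the $D$'s and $E$'s are all different and not shared. In $S_k$ the arms are distinct signed unit vectors, so $\operatorname{ag}=0$. In $C_k$, for indices $i\ne j$, the positive entries sit at $i\ne j$ and the negative entries at $i+1\ne j+1$ (mod $m$). So no coordinate has the same sign in both, and $\operatorname{ag}=0$. (For $m=2$ the arms are $\pm\frac12(e_1-e_2)$.) Since $\alpha=\alpha'=0$, (3) holds.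
* $|x-x'|=\frac12$. Only pairs $S$–$D$ and $C$–$D$ occur, with $\alpha+\alpha'=\frac12$, so we need $\operatorname{ag}=0$. The arms have disjoint supports, with two exceptions: $-f\in S_0$ with $D_0^+$, whose arm is $+\frac12f$; and $2Ke_0+f\in S_K$ with $D_{K-1}^-$, whose arm is $-\frac12f$. There the signs are opposite, so again $\operatorname{ag}=0$.
* $|x-x'|=1$. For $S$–$C$: $\alpha+\alpha'=0$, and $\operatorname{ag}\le\frac12$, since a signed unit vector meets at most one entry of a $C$-arm and these entries have modulus $\le\frac12$. For $D$–$D$: the pairs are $D_k^+,D_k^-$ and $D_k^-,D_{k+1}^+$, with opposite signs, so $\operatorname{ag}=0$, while $\alpha+\alpha'=1$. For $E^-$–$S_0$ and $E^+$–$S_K$: $\alpha+\alpha'=1$ and $\operatorname{ag}=0$. The points $E^\pm$ are at least $2$ away from all $C$-stations.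
* $|x-x'|=\frac32$. For $D$–$S$: $\alpha+\alpha'+2\operatorname{ag}\le\frac12+2\cdot\frac12=\frac32$. For $D$–$C$: $\operatorname{ag}=0$ and $\alpha+\alpha'=\frac12$. For $E^-$–$D_0^+$ and $E^+$–$D_{K-1}^-$: $\alpha+\alpha'=\frac32$ and $\operatorname{ag}=0$.

**Step 2: counting terminals.** By Step 1 the listed points are distinct, and
$$n=\big(2m(K+1)+2\big)+mK+2K+2=(3m+2)K+2m+4=(3d-4)K+2d .$$
Hence $L(\mathrm{MST})\ge2[(3d-4)K+2d-1]$.

**Step 3: a short network.** Take the segment from $0$ to $2Ke_0$; join each terminal $xe_0+u$ of type $S,C,D$ to $xe_0$, join $E^-$ to $0$ and $E^+$ to $2Ke_0$. The length is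
$$2K+\big(2m(K+1)+2\big)+mK+2K\cdot\tfrac12+2=(3m+3)K+2m+4=(3d-3)K+2d .$$
So $\ell=K$.

**Step 4: comparison with $\frac d{2d-1}$.** The ratio is at most $\frac{(3d-3)K+2d}{2[(3d-4)K+2d-1]}$. By (5) this is less than $\frac d{2d-1}$ if and only if $(3d-4)K+2d>2d+(2d-1)K$, that is, $(d-3)K>0$, which is true for $d\ge4$. Finally, the bound equals $\frac12+\frac{K+1}{2[(3d-4)K+2d-1]}$ by (4), and as $K\to\infty$ it tends to
$$\frac12+\frac1{2(3d-4)}=\frac{3(d-1)}{2(3d-4)} .$$
Since $m(d,1)$ is at most each of the bounds, it is at most their limit; and the limit is less than $\frac12+\frac1{2(2d-1)}=\frac{d}{2d-1}$ because $3d-4>2d-1$. For $d=4$ it is $\frac9{16}<\frac47$. This proves Theorem 1. $\blacksquare$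

## 6. Finer stations: nested blocks collide, lines of different slopes do not

We now measure stations by $y=x/2$, so the spine costs $2$ per unit of $y$ and (3) reads
$$|y-y'|\ge\tfrac12(\alpha+\alpha')+\operatorname{ag}(u,u').\tag{6}$$
In Section 5, full arms sit at $y\in\mathbb Z$ with entries $1$ and at $y\in\frac12+\mathbb Z$ with entries $\frac12$. It is natural to continue: at stations with denominator $2^j$, use arms with $2^j$ entries of modulus $2^{-j}$. With $M$ coordinates partitioned into blocks of size $2^j$, the arms $\pm2^{-j}\sum_{c\in A}e_c$, one pair for each block $A$, give $2M/2^j$ terminals at one station. There are $2^{j-1}$ stations of exact denominator $2^j$ per unit of $y$. So each level $j\ge1$ brings $M$ terminals per unit of $y$, *whatever $j$ is*: $J$ levels bring $JM$ terminals for the same spine.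

Nested blocks do not work. Take $u=\frac12(e_1+e_2)$ at $y=\frac12$ and $u'=\frac14(e_1+e_2+e_3+e_4)$ at $y'=\frac14$. Then $\operatorname{ag}(u,u')=\frac14+\frac14=\frac12$, but $|y-y'|=\frac14$, so (6) fails; the actual distance is $2\cdot\frac14+2-2\cdot\frac12=\frac32$. The trouble is that the two blocks share two coordinates. If two blocks of sizes $2^j$ and $2^{j'}$ share at most *one* coordinate, then $\operatorname{ag}\le\min(2^{-j},2^{-j'})$, and this is never more than the distance of two distinct stations with these denominators. So we want many partitions such that blocks from different partitions meet in at most one coordinate.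

Affine lines do this. Let $q=2^J$ and let $\mathbb F_q$ be the field with $q$ elements. For each slope $\mu\in\mathbb F_q$ the lines $\{(t,\mu t+b):t\in\mathbb F_q\}$, $b\in\mathbb F_q$, partition $\mathbb F_q^2$ into $q$ sets of size $q$. Two lines of slopes $\mu\ne\mu'$ meet in exactly one point, since $\mu t+b=\mu't+b'$ has the unique solution $t=(b'-b)/(\mu-\mu')$. We need one slope for each nonzero residue of $y$ mod $1$, which makes $q-1$ slopes, and $q$ are available. For example, if $J=2$, then $\mathbb F_4=\{0,1,\omega,\omega^2\}$ and the residues $\frac14,\frac12,\frac34$ can get slopes $0,1,\omega$. The arms at $\frac14$ and $\frac34$ use whole lines with entries $\frac14$; those at $\frac12$ use half-lines with entries $\frac12$.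

The short arms that repay the spine must become finer too. If consecutive short arms are at distance $s$ in $y$, sit midway between stations of full arms, and have coordinates of their own, then (6) allows $\alpha=s$. There are $\frac1s$ of them per unit of $y$, so they repay $1$ of the $2$ units of spine, as before. The same signed arm may be reused after one unit, because then (6) requires $s+(1-s)=1$.

## 7. Proof of Theorem 2

**Step 1: reduction to one dimension per pair $(J,r)$.** For $d'\le d$, appending zeros embeds $\mathbb L_1^{d'}$ isometrically in $\mathbb L_1^d$. The MST of a set is unchanged and its SMT does not get longer, so $m(d,1)\le m(d',1)$. Hence we may assume $d=1+rq^2+\frac q2$ with $q=2^J$. Put $s=\frac1q$. The coordinates are: $e_0$; *main* coordinates $e_c$ indexed by $c\in\{1,\dots,r\}\times\mathbb F_q^2$; and auxiliary vectors $f_1,\dots,f_{q/2}$. Let $g_0,\dots,g_{q-1}$ be the vectors $\pm f_1,\dots,\pm f_{q/2}$ in some order. Let $K\ge1$.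

**Step 2: the terminals.** There are two kinds, *stars* for number and *singles* for repaying the spine.

*Stars.* For $y\in\{0,s,2s,\dots,K\}$ let $j=j(y)\in\{0,\dots,J\}$ be least with $2^jy\in\mathbb Z$. Choose a partition $\mathcal P_y$ of the main coordinates into blocks of size $2^j$ as follows. If $j=0$, use singletons. For $j\ge1$, fix once and for all an injection from the $q-1$ nonzero residues of multiples of $s$ mod $1$ into $\mathbb F_q$; it assigns a slope $\mu$ to $y$ mod $1$. In each of the $r$ copies of $\mathbb F_q^2$, split each line of slope $\mu$ into $q/2^j$ blocks of size $2^j$. The terminals at $y$ are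
$$2ye_0\pm2^{-j}\sum_{c\in A}e_c,\qquad A\in\mathcal P_y .$$
The arm has norm $1$, so $\alpha=0$.

*Singles.* For $0\le i<Kq$ take the terminal with $y=(i+\frac12)s$ and $u=(1-s)g_{i\bmod q}$. Here $\alpha=s$.

**Step 3: all distances are at least $2$.** We check (6).

* Star–star, same $y$: the blocks are disjoint, or equal with opposite signs. So $\operatorname{ag}=0$.
* Star–star, $y\ne y'$, $y\equiv y'$ mod $1$: $|y-y'|\ge1\ge\operatorname{ag}$, by (2).
* Star–star, $y\not\equiv y'$ mod $1$: a block of $\mathcal P_y$ and a block of $\mathcal P_{y'}$ share at most one coordinate. If one of $y,y'$ is an integer, one block is a singleton. Otherwise the two residues are distinct and nonzero, so the slopes differ; the blocks lie in different copies of $\mathbb F_q^2$, or on two lines of distinct slopes, which meet once. With $M=\max(j(y),j(y'))$ the shared coordinate contributes at most $2^{-M}$, and $y-y'$ is a nonzero multiple of $2^{-M}$. So $\operatorname{ag}\le2^{-M}\le|y-y'|$.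
* Star–single: the supports are disjoint, so $\operatorname{ag}=0$. We need $|y-y'|\ge\frac s2$, which holds because one of $y,y'$ is a multiple of $s$ and the other is an odd multiple of $\frac s2$.
* Single–single with indices $i\ne k$: if $i\not\equiv k\pmod q$, then the arms are multiples of distinct signed unit vectors, $\operatorname{ag}=0$, and $|y-y'|=|i-k|s\ge s=\frac12(s+s)$. If $i\equiv k\pmod q$, then $\operatorname{ag}=1-s$ and $|y-y'|=|i-k|s\ge qs=1=s+(1-s)$.

**Step 4: counting.** Level $0$ consists of the $K+1$ integers in $[0,K]$, each with $2rq^2$ terminals. For $1\le j\le J$ there are $2^{j-1}K$ values $y$ with $j(y)=j$ (the odd multiples of $2^{-j}$ in $[0,K]$), each with $2rq^2/2^j$ terminals, so level $j$ contributes $rq^2K$. With the $Kq$ singles,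
$$n=2rq^2(K+1)+J\,rq^2K+Kq=K\big[(J+2)rq^2+q\big]+2rq^2 .$$

**Step 5: the network and the bound.** Take the segment from $0$ to $2Ke_0$ and join each terminal $2ye_0+u$ to $2ye_0$. There are $n-Kq$ arms of length $1$ and $Kq$ arms of length $1-s$, and $Kqs=K$, so the total length is
$$2K+(n-Kq)+Kq(1-s)=n+K .$$
By (4) with $\ell=K$,
$$m(d,1)\le\frac12+\frac{K+1}{2(n-1)} .$$
As $K\to\infty$, $n/K\to(J+2)rq^2+q$, and the right side tends to $\frac12+\frac1{2[(J+2)r4^J+2^J]}$.

As a check, $J=1$ gives $d=4r+2$ and $(J+2)r4^J+2^J=12r+2=3d-4$, the bound of Theorem 1. For $J=2$, $r=1$ we have $d=19$ and the excess over $\frac12$ is at most $\frac1{136}$. Theorem 1 gives $\frac1{106}$ there, and the conjecture predicts $\frac1{74}$.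

**Step 6: asymptotics in $d$.** We choose $J$ as large as possible while $4^J=o(d)$. Put $\Lambda=\log_2d$, and for large $d$
$$J=\Big\lfloor\tfrac12\Lambda-\tfrac12\log_2\Lambda\Big\rfloor,\qquad r=\Big\lfloor\frac{d-1-2^{J-1}}{4^J}\Big\rfloor .$$
Then $4^J\le d/\Lambda$, $2^{J-1}\le\sqrt d$, and $J\ge\frac12\Lambda-\frac12\log_2\Lambda-1=(\frac12-o(1))\Lambda$. For large $d$ we have $J\ge1$ and $d-1-\sqrt d\ge d/\Lambda$, hence $r\ge1$. By the choice of $r$, $d\ge1+r4^J+2^{J-1}$, and
$$r4^J\ge d-1-2^{J-1}-4^J\ge d-1-\sqrt d-\frac d\Lambda=(1-o(1))d .$$
So $2[(J+2)r4^J+2^J]\ge2Jr4^J\ge(1-o(1))\,d\log_2d$, and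
$$m(d,1)-\frac12\le\frac{1+o(1)}{d\log_2d} .$$
This is the claim about the $\limsup$; in particular $m(d,1)-\frac12=O\big(\frac1{d\log d}\big)$. The conjectured excess $\frac1{2(2d-1)}$ is larger than this bound by a factor of at least $(1-o(1))\frac{\log_2d}4$, which is unbounded. $\blacksquare$

## 8. Arms and skeleton of an arbitrary tree: proof of Theorem 3

In the constructions, $n$ is at most of order $d\log d$ times $\ell+1$. We now show this for every tree $T$ on terminals with pairwise distances at least $2$: writing $L(T)=n+\ell$, we bound $n$ by $(1+\ell)\,O(d\log d)$. In any tree we will find arms of length at most $1$ and a remaining skeleton. The excess $\ell$ controls both how short the arms are in total and how long the skeleton is. Two arms that agree must be attached far apart on the skeleton, and a short skeleton has little room; if $\rho$ is the amount of agreement in one signed coordinate, the room allows about $\ell/\rho$ arms, and summing over scales of $\rho$ gives the logarithm.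

**Step 1: normalizing the tree.** The purpose is to have leaves that are terminals and genuine branching elsewhere. Both sides of the claim scale with $N$, so let $\delta=2$. A network can be made a tree by deleting edges of cycles. Now repeat, as long as possible: delete a non-terminal leaf with its edge; replace a non-terminal vertex of degree $2$ and its two edges by one edge (not longer, by the triangle inequality); contract an edge of length $0$ (it never joins two terminals, since these are at distance at least $2$). Each operation lowers the number of vertices and does not increase the length, so the process stops. In the resulting tree $T$ all leaves are terminals, non-terminal vertices have degree at least $3$, and edges have positive length. It suffices to bound $L(T)$ from below.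

Regard $T$ as an abstract metric tree. Each edge is mapped isometrically to a segment in $\mathbb R^d$, so the natural map $T\to\mathbb R^d$ is $1$-Lipschitz. We write $\|p-p'\|_1$ for the distance of the images of $p,p'\in T$. Let $L(T)=n+\ell$. As $n\ge2$, every terminal has degree at least $1$.

**Step 2: arms, and the length near a terminal.** This step shows that short arms cost length. For a terminal $w$ let $B_w$ be the set of points of $T$ whose image is at distance $<1$ from $w$. For distinct terminals these sets are disjoint, because $\|w-w'\|_1\ge2$.

If $\deg w\ge2$, put $\tau_w=0$, $b_w=w$, and let the arm of $w$ be empty. If $\deg w=1$ with edge $wz$, put $\tau_w=\min(1,\|z-w\|_1)$, let $b_w$ be the point of this edge at distance $\tau_w$ from $w$, and let the arm be the half-open arc $[w,b_w)$. In both cases the arm lies in $B_w$ and has length $\tau_w$. We claim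
$$L(B_w)\ge1+(1-\tau_w).$$

If $\tau_w=1$, the arm has length $1$ and lies in $B_w$. For the other cases we use two facts. First, if $v$ is a vertex of $T$, each component of $T\setminus\{v\}$ contains a leaf of $T$: take a vertex of the component farthest from $v$. Second, if a path in $T$ runs from a point at image distance $a<1$ from $w$ to a terminal $w'\ne w$, then it has an initial piece of length at least $1-a$ inside $B_w$: the image distance to $w$ starts at $a$ and ends at $\ge2$, and until it first reaches $1$ at least length $1-a$ is traversed, by the Lipschitz property.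

If $\deg w=1$ and $\tau_w<1$, then $b_w=z$, and $z$ is not a terminal since $0<\|z-w\|_1<1$. So $\deg z\ge3$, and at least two branches at $z$ other than the one with $w$ exist. Each contains a leaf, which is a terminal different from $w$, so each contributes at least $1-\tau_w$ to $B_w$. With the arm, $L(B_w)\ge\tau_w+2(1-\tau_w)=1+(1-\tau_w)$. If $\deg w\ge2$, two branches at $w$ contribute at least $1$ each, and $L(B_w)\ge2=1+(1-\tau_w)$. This proves the claim.

Summing over the disjoint sets $B_w$, $n+\ell\ge\sum_wL(B_w)\ge n+\sum_w(1-\tau_w)$, so
$$\sum_w(1-\tau_w)\le\ell,\qquad\text{in particular }\ell\ge0.\tag{7}$$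

**Step 3: the skeleton is short.** Let $S$ be $T$ minus all arms. The arms are disjoint, since they lie in the sets $B_w$. A nonempty arm $[w,b_w)$ starts at a leaf, so it is open in $T$, and it is connected to the rest of $T$ only through $b_w$. Hence $S$ is closed, and a simple path in $T$ between two points of $S$ cannot enter an arm, so $S$ is connected. Moreover all $b_w$ lie in $S$. Clearly $b_w$ is not in the arm of $w$; if it were in the arm of $w'\ne w$, then $\|b_w-w'\|_1<1$ and $\|b_w-w\|_1\le1$, so $\|w-w'\|_1<2$, a contradiction. By (7), the length $\lambda=L(S)$ satisfies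
$$\lambda=n+\ell-\sum_w\tau_w=\ell+\sum_w(1-\tau_w)\le2\ell.\tag{8}$$
For the sixteen-point tree of Section 1, $n=16$ and $\ell=1$; the two points with arms of length $\frac12$ give $\sum_w(1-\tau_w)=1$, and the skeleton is the spine, with $\lambda=2$. So (7) and (8) hold there with equality.

**Step 4: agreeing arms are attached far apart.** Let $v_w=w-b_w$, so $\|v_w\|_1=\tau_w\le1$. For $w\ne w'$ we have $w-w'=(b_w-b_{w'})+(v_w-v_{w'})$, so by (2)
$$2\le\|w-w'\|_1\le\|b_w-b_{w'}\|_1+\tau_w+\tau_{w'}-2\operatorname{ag}(v_w,v_{w'}) .$$
As $\tau_w+\tau_{w'}\le2$, the path distance $d_S$ in $S$ satisfies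
$$d_S(b_w,b_{w'})\ge\|b_w-b_{w'}\|_1\ge2\operatorname{ag}(v_w,v_{w'}).\tag{9}$$

**Step 5: counting arms in one signed coordinate.** For $h=(i,\sigma)$ with $1\le i\le d$, $\sigma=\pm1$, let $r_w^h=\max(\sigma(v_w)_i,0)\in[0,1]$, and for $0<\rho\le1$ let $c_h(\rho)=\#\{w:r_w^h\ge\rho\}$. If $w\ne w'$ are both counted, then $\operatorname{ag}(v_w,v_{w'})\ge\rho$, so $d_S(b_w,b_{w'})\ge2\rho$ by (9). Suppose at least two terminals are counted. Then the open balls of radius $\rho$ in $S$ about the corresponding points $b_w$ are disjoint, and each has length at least $\rho$, because $S$ is connected and contains a point at distance at least $2\rho$ from the center. So $c_h(\rho)\,\rho\le\lambda$. In all cases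
$$c_h(\rho)\le\max\Big(1,\frac\lambda\rho\Big)\le1+\frac\lambda\rho.\tag{10}$$

**Step 6: integrating over scales.** The aim is to bound $\sum_w\tau_w$ from above. Entries smaller than $\varepsilon=\frac1{2d}$ are handled trivially, larger ones by (10). Write $t^+=\max(t,0)$. Since $r_w^h\le1$, we have $(r_w^h-\varepsilon)^+=\int_\varepsilon^1\mathbf 1[r_w^h\ge\rho]\,d\rho$. Summing over $w$ and over the $2d$ signed coordinates,
$$\sum_w\sum_h(r_w^h-\varepsilon)^+=\sum_h\int_\varepsilon^1c_h(\rho)\,d\rho\le2d\Big(1-\varepsilon+\lambda\ln\frac1\varepsilon\Big)\le2d\big(1+\lambda\ln(2d)\big).$$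
For each $w$ at most $d$ of the numbers $r_w^h$ are nonzero, and $r\le\varepsilon+(r-\varepsilon)^+$. So
$$\tau_w=\sum_hr_w^h\le d\varepsilon+\sum_h(r_w^h-\varepsilon)^+=\frac12+\sum_h(r_w^h-\varepsilon)^+ .$$

**Step 7: conclusion.** Now compare with the lower bound $\sum_w\tau_w\ge n-\ell$ from (7), using $\lambda\le2\ell$:
$$n-\ell\le\sum_w\tau_w\le\frac n2+2d+4d\,\ell\ln(2d).$$
Hence $n\le4d+\ell\,(2+8d\ln(2d))$. Since $\ln2>\frac12$, $4d\le8d\ln2\le2+8d\ln(2d)$, so
$$n\le(1+\ell)\big(2+8d\ln(2d)\big).$$
Therefore
$$\frac{L(T)}{2(n-1)}=\frac12+\frac{\ell+1}{2(n-1)}\ge\frac12+\frac n{2(n-1)\,(2+8d\ln(2d))}>\frac12+\frac1{16d\ln(2d)+4} .$$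
As $\delta=2$, this is Theorem 3. $\blacksquare$

## 9. The order $\frac1{d\log d}$, and sets with equal MST edges

Let $\beta(d)$ be the infimum of $\frac{L(\mathrm{SMT})}{\delta(n-1)}$ over all $\delta>0$ and all sets of $n\ge2$ points in $\mathbb R^d$ with pairwise distances at least $\delta$. Theorem 3 gives $\beta(d)-\frac12\ge\frac1{16d\ln(2d)+4}$. The sets of Section 7 have pairwise distances at least $\delta=2$ and networks of length $n+K$, so Step 6 of that section gives $\beta(d)-\frac12\le\frac{1+o(1)}{d\log_2d}$. Thus $\beta(d)=\frac12+\Theta\big(\frac1{d\log d}\big)$ as $d\to\infty$: this is the exact order attainable by bounding the MST below by $\delta(n-1)$.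

There is one class of sets for which this bound is the true ratio. Suppose all edges of an MST for $N$ have the same length $\delta$, where $n\ge2$. Then $L(\mathrm{MST})=\delta(n-1)$. Moreover all pairwise distances are at least $\delta$: if some pair had distance less than $\delta$, adding this edge to the MST would create a cycle, and removing an edge of length $\delta$ from that cycle would give a shorter spanning tree. So Theorem 3 applies, and
$$\frac{L(\mathrm{SMT})}{L(\mathrm{MST})}\ge\frac12+\frac1{16d\ln(2d)+4}$$
for every such set. For sets whose MST has edges of different lengths, Theorem 3 does not give a lower bound for the ratio.
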